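\title{The containment $I^{(hn-h+1)}\subseteq I^n$ for large $n$ in regular rings}

\begin{abstract}
Let $I$ be a nonzero proper radical ideal of big height $h$ in a regular ring of any characteristic, mixed characteristic included. We prove that $I^{(hn-h+1)}\subseteq I^n$ for all large $n$. If $h\ge2$, then $I^{(hn-C)}\subseteq I^n$ for every constant $C$ and all large $n$, and $\sup\{m/r: I^{(m)}\not\subseteq I^r\}<h$. These statements reduce to an inequality for a single valuation on a regular local ring. In characteristic $p$ the inequality comes from a cancellation property of Frobenius powers; it is carried to equal characteristic zero by Artin approximation and to mixed characteristic by a flat perfectoid algebra.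
\end{abstract}

\section{The question and the results}\label{sec:intro}

Rings are commutative, and a ring is \emph{regular} if it is Noetherian and its localizations at prime ideals are regular local rings. Let $R$ be a regular ring and $I\subseteq R$ a nonzero proper radical ideal. For $n\ge1$ the $n$-th \emph{symbolic power} of $I$ is
\[
I^{(n)}=\bigcap_{Q\in\operatorname{Ass}(I)}\bigl(I^nR_Q\cap R\bigr),
\]
where $\operatorname{Ass}(I)$ is the set of associated primes of $R/I$ and ``$\cap R$'' means the preimage under $R\to R_Q$. The \emph{big height} of $I$ is $h=\max\{\operatorname{ht}Q:Q\in\operatorname{Ass}(I)\}$. We assume $h\ge1$ throughout; this is automatic when $R$ is a domain.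

Since $I$ is radical, $\operatorname{Ass}(I)$ is the set of minimal primes of $I$, and $IR_Q=QR_Q$ is the maximal ideal of $R_Q$ for each of them. So $t\in I^{(n)}$ means that $t$ vanishes to order at least $n$ at the generic point of every irreducible component of $V(I)$. It follows that $I^{(1)}=I$, that $I^{(n+1)}\subseteq I^{(n)}$, and that $I^{(a)}I^{(b)}\subseteq I^{(a+b)}$; in particular $I^n\subseteq I^{(n)}$. The ordinary power $I^n$ sees more than the generic points: it also sees how the components meet. The containment problem asks how much generic vanishing forces membership in an ordinary power, that is, for which $m$ and $r$ one has $I^{(m)}\subseteq I^r$.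

\begin{example}\label{ex:star}
Let $K$ be a field, $M\ge h\ge1$, and $R=K[x_1,\dots,x_M]$. For $S\subseteq\{1,\dots,M\}$ let $P_S=(x_i:i\in S)$, and let $I=\bigcap_{|S|=h}P_S$, a radical ideal of big height $h$. The $P_S$-adic order of a polynomial (the least total degree in the variables $x_i$, $i\in S$, of its monomials) is additive on products and is zero outside $P_S$; hence $P_S^nR_{P_S}\cap R=P_S^n$ and $I^{(n)}=\bigcap_{|S|=h}P_S^n$. A monomial lies in $I$ if and only if its set of variables meets every $h$-element set, that is, if and only if it involves at least $M-h+1$ variables. So the monomial ideal $I$ is generated in degree $M-h+1$, and $I^r$ contains no monomial of degree less than $r(M-h+1)$. On the other hand $(x_1\cdots x_M)^j$ has $P_S$-adic order $hj$ for every $S$. Therefore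
\begin{equation}\label{eq:star}
(x_1\cdots x_M)^j\in I^{(hj)}\setminus I^r\qquad\text{whenever } jM<r(M-h+1).
\end{equation}
For $M=h$ and for $h=1$ the symbolic and ordinary powers agree. The first other case is $M=3$, $h=2$, the three coordinate axes: $I=(xy,xz,yz)$, and $xyz\in I^{(2)}\setminus I^2$.
\end{example}

By a theorem of Ein--Lazarsfeld--Smith, Hochster--Huneke and Ma--Schwede,
\begin{equation}\label{eq:known}
I^{(hn)}\subseteq I^n\qquad\text{for all } n\ge1 .
\end{equation}
Two observations single out $hn-h+1$ as the exponent to hope for in place of $hn$. First, for given $h$ and $n\ge2$ no smaller exponent works for all $I$: taking $j=n-1$, $r=n$ and $M>n(h-1)$ in \eqref{eq:star} gives $I^{(hn-h)}\not\subseteq I^n$. Second, in characteristic $p$ the containment $I^{(hn-h+1)}\subseteq I^n$ does hold when $n$ is a power of $p$, by a pigeonhole argument (Remark~\ref{rem:pigeon}). For $n=1$ it reads $I\subseteq I$ and carries no information. The following question is posed, and left open, in \cite{SP}.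

\medskip
\noindent\textbf{Question.} \emph{If $I^{(hk-h+1)}\subseteq I^k$ holds for one value $k\ge2$, does $I^{(hn-h+1)}\subseteq I^n$ hold for all $n\gg0$?}
\medskip

The exponents $hn$ and $hn-h+1$ have the same slope $h$ and differ by a constant. So the containment holds for large $n$ as soon as the ratios $m/r$ with $I^{(m)}\not\subseteq I^r$ stay below some number smaller than $h$. In Example~\ref{ex:star} the ratios $hj/r$ produced by \eqref{eq:star} are less than $h(M-h+1)/M$, which is less than $h$ when $h\ge2$. This suggests that for a fixed ideal with $h\ge2$ the slope $h$ is never needed, and that the answer is yes with no hypothesis on $k$. That is what we prove. Write $\overline J$ for the integral closure of an ideal $J$, and set $J^0=R$.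

\begin{theorem}\label{thm:main}
Let $R$ be a regular ring and $I$ a nonzero proper radical ideal of big height $h$.
\begin{enumerate}
\item[(1)] There is $N$ with $I^{(hn-h+1)}\subseteq I^n$ for all $n\ge N$.
\item[(2)] If $h\ge2$, then for every integer $C\ge0$ we have $I^{(hn-C)}\subseteq I^n$ for all $n\gg0$. If moreover $R$ is a domain, there is $\delta\in(0,1)$ with $I^{(n)}\subseteq\overline{I^{\lfloor n/(h-\delta)\rfloor}}$ for all $n\ge1$.
\item[(3)] If $h\ge2$, then $\rho(I)=\sup\{m/r: I^{(m)}\not\subseteq I^r\}$ satisfies $\rho(I)<h$. For fixed $h$, such $I$ exist with $\rho(I)$ arbitrarily close to $h$.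
\end{enumerate}
\end{theorem}

Part (1) answers the Question. The containment \eqref{eq:known} is used only in part (3), for finitely many values of $r$. The assumption $h\ge2$ in (2) and (3) is needed: for $I=(x)\subseteq K[x]$ one has $I^{(n-1)}=(x^{n-1})\not\subseteq I^n$ for all $n\ge2$, so $C=1$ fails and $\rho(I)\ge1=h$.

Integral closures of powers are described by finitely many discrete valuations, and this reduces Theorem~\ref{thm:main} to a statement about one valuation. A \emph{discrete valuation} is always normalized so that its value group is $\mathbb Z$, and $v(J)=\min_{f\in J}v(f)$ for an ideal $J$.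

\begin{theorem}\label{thm:local}
Let $(R,\mathfrak m)$ be a regular local ring, $I\subsetneq R$ a radical ideal of height at least $2$, and $H$ an integer such that all minimal primes of $I$ have height at most $H$. Let $v$ be a discrete valuation of $\operatorname{Frac}R$ that is nonnegative on $R$ and positive on $\mathfrak m$. Then there is $\delta\in(0,1)$ such that
\[
v(t)\ \ge\ \frac{n}{H-\delta}\,v(I)\qquad\text{for all } n\ge1 \text{ and } t\in I^{(n)} .
\]
\end{theorem}

The height assumption cannot be dropped: for $I=(x)\subseteq K[[x]]$, $H=1$ and $t=x^n$ one has $v(t)=n\,v(I)$.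

Section~\ref{sec:axes} proves the inequality of Theorem~\ref{thm:local} by hand for the three coordinate axes. Section~\ref{sec:reduction} deduces Theorem~\ref{thm:main} from Theorem~\ref{thm:local}. A regular local ring is a domain, so either it has prime characteristic $p$, or it contains $\mathbb Q$, or it has characteristic zero and residue characteristic $p$. These three cases of Theorem~\ref{thm:local} are proved in Section~\ref{sec:charp}, in Section~\ref{sec:char0}, and in Sections~\ref{sec:perfd} and~\ref{sec:mixed}.

\medskip
\noindent\textbf{Conventions.} An element $x$ of a ring $B$ is \emph{integral over} an ideal $J$ if $x^m+a_1x^{m-1}+\dots+a_m=0$ for some $m\ge1$ and $a_i\in J^i$; these elements form $\overline J$. In a ring of characteristic $p$ and for $q=p^e$, the \emph{Frobenius power} $J^{[q]}=(f^q:f\in J)$ is generated by the $q$-th powers of any generators of $J$. A \emph{semivaluation} on a ring $A$ is a function $\nu:A\to\mathbb R_{\ge0}\cup\{\infty\}$ with $\nu(fg)=\nu(f)+\nu(g)$, $\nu(f+g)\ge\min(\nu(f),\nu(g))$, $\nu(0)=\infty$ and $\nu(1)=0$. It may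 be infinite on nonzero elements, and it vanishes on units. A \emph{syzygy} of $g_1,\dots,g_r\in A$ is a vector $z\in A^r$ with $\sum_\mu z_\mu g_\mu=0$.

\section{The idea, on three coordinate axes}\label{sec:axes}

Let $I=(xy,xz,yz)\subseteq K[x,y,z]$, with $K$ any field, and let $v$ be the order at the origin, which is the degree on homogeneous elements. Here $H=2$ and $v(I)=2$, so we want a bound $\deg t\ge 2n/(2-\delta)$ for homogeneous $0\ne t\in I^{(n)}$. For an integer $q\ge1$ let $I_q=(x^qy^q,x^qz^q,y^qz^q)$.

\medskip
\noindent\emph{Pigeonhole.} We have $I^{(2q-1)}\subseteq I_q$. Indeed, by Example~\ref{ex:star} the ideal $I^{(2q-1)}$ is spanned by the monomials $x^iy^jz^l$ with $i+j,\ i+l,\ j+l\ge2q-1$; two exponents less than $q$ would have sum at most $2q-2$, so at least two exponents are $\ge q$.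

\medskip
\noindent\emph{The bound with $\delta=0$.} If $na\ge2q-1$, then $t^a\in I^{(na)}\subseteq I_q$, so $a\deg t\ge2q$. With $a=\lceil(2q-1)/n\rceil$ and $q\to\infty$ we have $a/q\to2/n$ and obtain $\deg t\ge n$. This is the inequality of Theorem~\ref{thm:local} with $\delta=0$, and it is not enough: passing from $\overline{I^n}$ to $I^n$ costs a constant in the exponent, the Question asks for a further constant $h-1$, and only a gain $\delta n$ that grows with $n$ can pay for both.

\medskip
\noindent\emph{Using fewer copies of $t$.} To gain, we let an element $y\in I$ supply part of the vanishing: $t^ay^b\in I^{(na+b)}\subseteq I_q$ as soon as $na+b\ge2q-1$. If $b\approx\delta q$, then $a/q\to(2-\delta)/n$. It remains to show that $\psi=t^a$ still has degree at least $2q$, although only $\psi y^b$ is known to lie in $I_q$. One element $y$ does not suffice: $\psi=(xy)^{q-b}$ satisfies $\psi\,(xy)^b\in I_q$ and has degree $2q-2b$. Two elements without common factor do.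

\medskip
\noindent\emph{Cancellation.} Let $y_1=xy$ and $y_2=z(x+y)$; they lie in $I$ and are coprime. Let $4b\le q$, and let $\psi$ be homogeneous of degree $D<2q$ with $\psi y_1^b,\psi y_2^b\in I_q$. We claim $\psi=0$. Write $g_1,g_2,g_3=xy,xz,yz$ and $\psi y_i^b=\sum_\mu c_{i\mu}g_\mu^q$ with $c_{i\mu}$ homogeneous of degree $D+2b-2q<2b$. Multiplying the first equation by $y_2^b$ and the second by $y_1^b$ gives
\[
\sum_\mu\bigl(y_2^bc_{1\mu}-y_1^bc_{2\mu}\bigr)g_\mu^q=0 .
\]
In a syzygy of $x^qy^q,x^qz^q,y^qz^q$ the first entry is divisible by $z^q$, because the other two terms are; by symmetry the second is divisible by $y^q$ and the third by $x^q$. Our entries have degree less than $4b\le q$, so they vanish: $y_2^bc_{1\mu}=y_1^bc_{2\mu}$. By coprimality $y_1^b$ divides $c_{1\mu}$, whose degree is less than $2b$. So $c_{1\mu}=0$ for all $\mu$, and $\psi=0$.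

\medskip
\noindent\emph{Conclusion.} With $b=\lfloor q/4\rfloor$ and $a=\lceil(2q-1-b)/n\rceil$ we get $a\deg t\ge2q$, and in the limit $\deg t\ge 2n/(2-\frac14)$. The method does not find the best constant: adding the inequalities $i+j,\ i+l,\ j+l\ge n$ gives $\deg t\ge3n/2=2n/(2-\frac23)$. Any $\delta>0$ is enough for our purpose.

\medskip
Three features of the example must be replaced in general. The containment $I^{(2q-1)}\subseteq I_q$ and the fact that syzygies of the $g_\mu^q$ have entries of order at least $q$ were read off from monomials; in characteristic $p$, with $q=p^e$ and $I_q=I^{[q]}$, both follow from the flatness of Frobenius. The degree played two roles, as the valuation $v$ and as the order that controls the syzygies; in general these are $v$ and the $\mathfrak m$-adic order, and they are compared by $v(\mathfrak m^j)\ge j$, which is where the positivity of $v$ on $\mathfrak m$ enters. Finally, the pair $y_1,y_2\in I$ exists because $I$ has height at least $2$.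

\section{From valuations to containments}\label{sec:reduction}

We use two facts about integral closure.

\emph{Rees valuations} \cite[Ch.~10]{HS}. If $I$ is a nonzero proper ideal of a Noetherian domain $R$, there are discrete valuations $v_1,\dots,v_c$ of $\operatorname{Frac}R$, nonnegative on $R$ and with $v_i(I)>0$, such that $\overline{I^n}=\{f\in R: v_i(f)\ge n\,v_i(I)\text{ for all }i\}$ for all $n$.

\emph{The Lipman--Sathaye theorem} (\cite{LS}; \cite[Thm.~13.3.3]{HS}). If $R$ is regular and $I$ is generated by $l$ elements, then $\overline{I^{m+l}}\subseteq I^{m+1}$ for all $m\ge0$.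

Symbolic powers of a radical ideal localize: $I^{(n)}R_P=(IR_P)^{(n)}$ for every prime $P\supseteq I$. Indeed, $I^{(n)}$ is the finite intersection of the $Q$-primary ideals $Q^nR_Q\cap R$ with $Q$ minimal over $I$; localization commutes with finite intersections, turns the terms with $Q\not\subseteq P$ into $R_P$, and turns the others into the corresponding terms for $IR_P$.

Theorem~\ref{thm:local} requires height at least $2$, so we first split off the components of height one.

\begin{lemma}\label{lem:split}
Let $R$ be a regular local ring and $I$ a nonzero proper radical ideal. Let $f$ be the product of generators of the height-one minimal primes of $I$ ($f=1$ if there are none), and let $I'$ be the intersection of the other minimal primes ($I'=R$ if there are none). Then $I=fI'$, and every $t\in I^{(n)}$ has the form $t=f^nt'$ with $t'\in R$, where $t'\in I'^{(n)}$ if $I'\ne R$.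
\end{lemma}

\begin{proof}
A regular local ring is a unique factorization domain, so its height-one primes are principal, $f=f_1\cdots f_u$ is a product of pairwise nonassociate prime elements, and $I=(f)\cap I'$. No minimal prime $Q$ of $I'$ contains $f$: otherwise $Q$ would properly contain some $(f_i)\supseteq I$ and would not be minimal over $I$. Hence $fg\in I'$ implies $g\in I'$, and $(f)\cap I'=fI'$. Let $t\in I^{(n)}$. For each $i$ there is $s\notin(f_i)$ with $f_i^n\mid st$, so $f_i^n\mid t$ by unique factorization, and therefore $t=f^nt'$. For $Q$ minimal over $I'$ the element $f$ is a unit of $R_Q$, so $t'\in Q^nR_Q$.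
\end{proof}

\begin{proposition}\label{prop:intcl}
Assume Theorem~\ref{thm:local}. Let $R$ be a regular domain, $h\ge2$, and $I$ a nonzero proper radical ideal, generated by $l$ elements, whose minimal primes have height at most $h$. Then there is $\delta\in(0,1)$ with $I^{(n)}\subseteq\overline{I^{\lfloor n/(h-\delta)\rfloor}}$ for all $n\ge1$, and
\begin{equation}\label{eq:cont}
I^{(m)}\subseteq I^r\qquad\text{whenever } m\ge(h-\delta)(r+l).
\end{equation}
\end{proposition}

\begin{proof}
Let $v$ be one of the Rees valuations of $I$ and let $P=\{g\in R:v(g)>0\}\supseteq I$ be its center. Then $v$ is nonnegative on $R_P$ and positive on $PR_P$. Write $IR_P=fI'$ as in Lemma~\ref{lem:split}, so that $v(I)=v(f)+v(I')$, and write $t\in I^{(n)}$ as $f^nt'$. If $I'=R_P$, then $v(t)\ge n\,v(f)=n\,v(I)\ge\frac n{h-\delta_v}v(I)$ for any $\delta_v\in(0,1)$, because $h-\delta_v\ge1$. Otherwise $I'$ has height at least $2$, and Theorem~\ref{thm:local} for $I'\subseteq R_P$ with $H=h$ gives $\delta_v\in(0,1)$, independent of $n$ and $t$, with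
\[
v(t)\ \ge\ n\,v(f)+\frac n{h-\delta_v}v(I')\ \ge\ \frac n{h-\delta_v}\bigl(v(f)+v(I')\bigr)=\frac n{h-\delta_v}v(I).
\]
Let $\delta$ be the minimum of the finitely many $\delta_v$. Then $v(t)\ge\lfloor n/(h-\delta)\rfloor\,v(I)$ for every Rees valuation $v$, which is the first assertion. If $m\ge(h-\delta)(r+l)$, then $I^{(m)}\subseteq\overline{I^{r+l}}\subseteq I^{r+1}\subseteq I^r$ by the Lipman--Sathaye theorem.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Theorem~\ref{thm:local}]
A regular ring is a finite product of regular domains $R_i$, and $I=\prod I_i$. The minimal primes of $I$ correspond to the minimal primes of the proper ideals among the $I_i$, so $I^{(m)}=\prod I_i^{(m)}$, where $I_i^{(m)}=R_i$ if $I_i=R_i$. If $I_i=0$ or $I_i=R_i$, then $I_i^{(m)}=I_i^r$ for all $m,r\ge1$. Hence $I^{(m)}\subseteq I^r$ if and only if $I_i^{(m)}\subseteq I_i^r$ for the finitely many factors with $0\ne I_i\ne R_i$. In (1), in the first statement of (2) and in the bound of (3) we may therefore assume that $R$ is a domain and that $I$ is a nonzero proper radical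 ideal of big height at most $h$.

Let $h=1$. All minimal primes of $I$ have height one, so for a prime $P\supseteq I$ Lemma~\ref{lem:split} gives $IR_P=(f)$ and $I^{(n)}R_P\subseteq(f^n)=I^nR_P$. At primes not containing $I$ both ideals become the unit ideal. Thus $I^{(n)}=I^n$ for all $n$, which is (1) for $h=1$.

Let $h\ge2$, and take $\delta$ and $l$ as in Proposition~\ref{prop:intcl}, which contains the second statement of (2). For $m=hn-C$ and $r=n$ the condition in \eqref{eq:cont} reads $\delta n-C\ge l(h-\delta)$, and it holds for large $n$. This proves (2), and (1) is the case $C=h-1$.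

For (3), suppose $I^{(m)}\not\subseteq I^r$. By \eqref{eq:cont}, $m/r<(h-\delta)(1+l/r)$, and there is $r_0$ such that the right side is at most $h-\delta/2$ for $r\ge r_0$. For $r<r_0$ we use \eqref{eq:known}: if $h'\le h$ is the big height of $I$, then $I^{(hr)}\subseteq I^{(h'r)}\subseteq I^r$, so $m\le hr-1$ and $m/r\le h-1/r_0$. Thus $m/r\le h-\min(\delta/2,1/r_0)$ in all cases, and the maximum of these bounds over the finitely many factors is less than $h$.

Finally, let $I$ be as in Example~\ref{ex:star} with $M\ge h\ge2$. For $u\ge1$ take $j=(M-h+1)u$ and $r=Mu+1$ in \eqref{eq:star}. Then $\rho(I)\ge h(M-h+1)u/(Mu+1)$ for all $u$, so $\rho(I)\ge h(M-h+1)/M$, which tends to $h$ as $M\to\infty$.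
\end{proof}

\section{Characteristic $p$}\label{sec:charp}

The first two subsections are valid in every characteristic and are used again later.

\subsection{Witnesses for membership in a symbolic power}\label{ss:witness}

The condition $t\in I^{(n)}$ refers to the minimal primes of $I$, and these do not behave well when we change the ring, as we shall in Sections~\ref{sec:char0} and~\ref{sec:mixed}. We record its consequences in a form that mentions no primes.

\begin{definition}\label{def:witness}
Let $A$ be a ring, $J$ an ideal, $t\in A$, and $n,H\ge1$. A \emph{witness} for $(J,t,n,H)$ consists of ideals $\mathfrak a_1,\dots,\mathfrak a_L\subseteq J$, each generated by $H$ elements, and elements $s_1,\dots,s_L,s\in A$ such that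
\begin{enumerate}
\item[(W1)] $s_jJ\subseteq\mathfrak a_j$ and $s_jt\in\mathfrak a_j^n$ for all $j$;
\item[(W2)] $s\in(s_1,\dots,s_L)$;
\item[(W3)] $s$ is a nonzerodivisor on $A/J$.
\end{enumerate}
\end{definition}

\begin{lemma}\label{lem:witness}
Let $R$ be a regular local ring and $I$ a proper radical ideal whose minimal primes have height at most $H$, where $H\ge1$. For every $n\ge1$ and $t\in I^{(n)}$ there is a witness for $(I,t,n,H)$.
\end{lemma}

\begin{proof}
Let $Q_1,\dots,Q_L$ be the minimal primes of $I$. Because $I$ is radical, $IR_{Q_j}$ is the maximal ideal of the regular local ring $R_{Q_j}$. By Nakayama's lemma it is generated by $\operatorname{ht}Q_j\le H$ elements of $I$; add zeros to get $H$ elements, and let $\mathfrak a_j\subseteq I$ be the ideal of $R$ that they generate. As $IR_{Q_j}=\mathfrak a_jR_{Q_j}$, $t\in\mathfrak a_j^nR_{Q_j}$ and $I$ is finitely generated, clearing denominators gives $s_j\notin Q_j$ with (W1). The ideal $(s_1,\dots,s_L)$ lies in no $Q_j$, so by prime avoidance it contains an element $s\notin\bigcup_jQ_j$. The zerodivisors on the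 reduced ring $R/I$ are the elements of $\bigcup_jQ_j$, so (W3) holds.
\end{proof}

This is where the proof of Theorem~\ref{thm:local} uses that $I$ is radical. Without it $IR_Q$ may need more than $\operatorname{ht}Q$ generators, as $(x,y)^2\subseteq K[[x,y]]$ does.

Given a witness, $y\in J$ and integers $a,b\ge0$, $m\ge1$, we have
\begin{equation}\label{eq:wit}
s_j^{a+b}t^ay^b=(s_jt)^a(s_jy)^b\in\mathfrak a_j^{na+b},\qquad s^{Lm}\in(s_1^m,\dots,s_L^m).
\end{equation}
The second statement holds because a monomial of degree $Lm$ in $s_1,\dots,s_L$ has an exponent at least $m$. In the same way,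
\begin{equation}\label{eq:pigeon}
(f_1,\dots,f_H)^M\subseteq(f_1^q,\dots,f_H^q)\qquad\text{for } M\ge H(q-1)+1 .
\end{equation}

\subsection{Regular sequences of initial forms}\label{ss:initial}

In Section~\ref{sec:axes} we cancelled $y_2^b$ modulo $y_1^b$ while keeping track of degrees. To keep track of $\mathfrak m$-adic orders instead, we need coprimality in the associated graded ring. Let $(A,\mathfrak m)$ be a regular local ring of dimension $d$. Then $\operatorname{gr}A=\bigoplus_o\mathfrak m^o/\mathfrak m^{o+1}$ is a polynomial ring in $d$ variables over $A/\mathfrak m$. The \emph{order} of $0\ne f\in A$ is the largest $o$ with $f\in\mathfrak m^o$, and its \emph{initial form} is its class in $\mathfrak m^o/\mathfrak m^{o+1}$. For a proper ideal $J$ let $\operatorname{in}(J)=\bigoplus_o(J\cap\mathfrak m^o+\mathfrak m^{o+1})/\mathfrak m^{o+1}$. Its nonzero homogeneous elements are the initial forms of elements of $J$, they have positive degree, and $\operatorname{gr}(A/J)=\operatorname{gr}(A)/\operatorname{in}(J)$. A Noetherian local ring and its associated graded ring have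 the same dimension.

\begin{lemma}\label{lem:initial}
Let $(A,\mathfrak m)$ be a regular local ring of dimension $d$.
\begin{enumerate}
\item[(a)] If $J$ is a proper ideal of height at least $i$, there are $w_1,\dots,w_i\in J$ whose initial forms are a regular sequence in $\operatorname{gr}A$.
\item[(b)] If the initial forms of $w_1,\dots,w_i\in\mathfrak m$ are a regular sequence in $\operatorname{gr}A$, then $w_1,\dots,w_i$ is a regular sequence in $A$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) In $A$ and in the polynomial ring $\operatorname{gr}A$, the height of the ideal considered is $d$ minus the dimension of the quotient, so $\operatorname{ht}\operatorname{in}(J)=d-\dim\operatorname{gr}(A/J)=d-\dim A/J=\operatorname{ht}J\ge i$. Suppose that homogeneous elements $W_1,\dots,W_j\in\operatorname{in}(J)$ form a regular sequence, with $0\le j<i$. Since $\operatorname{gr}A$ is Cohen--Macaulay, the associated primes of $\operatorname{gr}(A)/(W_1,\dots,W_j)$ have height $j<i$, so none contains $\operatorname{in}(J)$. Homogeneous prime avoidance \cite{BH} says that an ideal generated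 by homogeneous elements of positive degree and contained in none of finitely many primes has a homogeneous element outside all of them. This gives $W_{j+1}$. Lift $W_1,\dots,W_i$ to elements of $J$.

(b) The ring $\operatorname{gr}(A/(w_1,\dots,w_i))$ is a quotient of $\operatorname{gr}A$ modulo the $i$ initial forms, so $\dim A/(w_1,\dots,w_i)\le d-i$. Hence the $w_j$ are part of a system of parameters of the Cohen--Macaulay ring $A$, and so form a regular sequence.
\end{proof}

\subsection{Cancellation}

Let $A$ be a regular ring of characteristic $p$ and $q=p^e$. By Kunz's theorem the map $A\to A$, $f\mapsto f^q$, is flat. Base change along it replaces a matrix by the matrix of $q$-th powers of its entries and preserves exactness. We use two consequences.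
\begin{enumerate}
\item[(F1)] The syzygies of $g_1^q,\dots,g_r^q$ are generated by the vectors $(z_1^q,\dots,z_r^q)$, where $z$ is a syzygy of $g_1,\dots,g_r$.
\item[(F2)] If $s$ is a nonzerodivisor on $A/J$, then $s^q$, and hence $s$, is a nonzerodivisor on $A/J^{[q]}$: base change turns the injection $s:A/J\to A/J$ into $s^q:A/J^{[q]}\to A/J^{[q]}$.
\end{enumerate}

\begin{lemma}\label{lem:frob}
Let $A$ be a regular ring of characteristic $p$, and suppose that $(J,t,n,H)$ has a witness. If $y\in J$, $q=p^e$ and $na+b\ge H(q-1)+1$ with $a,b\ge0$, then $t^ay^b\in J^{[q]}$.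
\end{lemma}

\begin{proof}
By \eqref{eq:wit} and \eqref{eq:pigeon}, $s_j^{a+b}t^ay^b\in\mathfrak a_j^{[q]}\subseteq J^{[q]}$ for all $j$, so $s^{L(a+b)}t^ay^b\in J^{[q]}$. Cancel $s$ by (W3) and (F2).
\end{proof}

\begin{remark}\label{rem:pigeon}
Take $n=h(q-1)+1$, $a=1$, $b=0$. Lemmas~\ref{lem:witness} and~\ref{lem:frob}, applied in $R_P$ for each prime $P\supseteq I$, give $I^{(hq-h+1)}\subseteq I^{[q]}\subseteq I^q$ for every proper radical ideal of big height $h$ in a regular ring of characteristic $p$.
\end{remark}

The next proposition is the cancellation step of Section~\ref{sec:axes}. For a minimal system of generators all syzygies have entries in $\mathfrak m$, and this is all we need when $R$ itself has characteristic $p$. The proposition also allows generators about whose syzygies nothing is known, provided that their value exceeds the minimum; this alternative is what survives reduction modulo $p$ in Section~\ref{sec:char0}.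

\begin{proposition}\label{prop:cancel}
Let $(A,\mathfrak m)$ be a regular local ring of characteristic $p$, let $J=(g_1,\dots,g_r)\subseteq\mathfrak m$, let $\nu:A\to\mathbb Z_{\ge0}\cup\{\infty\}$ be a semivaluation with $\nu\ge1$ on $\mathfrak m$, and let $\alpha\in\mathbb Z$. Assume:
\begin{enumerate}
\item[(i)] $\nu(g_\mu)\ge\alpha$ for all $\mu$, and for each $\mu$ either $\nu(g_\mu)\ge\alpha+1$ or every syzygy $z$ of $g_1,\dots,g_r$ has $z_\mu\in\mathfrak m$;
\item[(ii)] $y_1,y_2\in\mathfrak m$ have initial forms $Y_1,Y_2$, of degrees $o_1,o_2$, that form a regular sequence in $\operatorname{gr}A$, and $\nu(y_1)<\infty$.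
\end{enumerate}
Let $q=p^e$ and $b\ge0$ with $b\,(o_2+\nu(y_1))\le q$. If $\psi y_1^b,\psi y_2^b\in J^{[q]}$, then $\nu(\psi)\ge q\alpha$.
\end{proposition}

\begin{proof}
If $b=0$, then $\psi$ is a combination of the $g_\mu^q$, each of value at least $q\alpha$. Let $b\ge1$ and write $\psi y_i^b=\sum_\mu c_{i\mu}g_\mu^q$ for $i=1,2$. We show that each term $c_{1\mu}g_\mu^q$ has value at least $q\alpha+b\nu(y_1)$. Then $\nu(\psi)+b\nu(y_1)\ge q\alpha+b\nu(y_1)$, and the finite number $b\nu(y_1)$ cancels.

If $\nu(g_\mu)\ge\alpha+1$, then $\nu(c_{1\mu}g_\mu^q)\ge q\alpha+q\ge q\alpha+b\nu(y_1)$.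

Otherwise every syzygy of the $g$'s has its $\mu$-th entry in $\mathfrak m$. The vector with entries $y_2^bc_{1\lambda}-y_1^bc_{2\lambda}$, $1\le\lambda\le r$, is a syzygy of $g_1^q,\dots,g_r^q$, so by (F1) its $\mu$-th entry lies in $\mathfrak m^{[q]}\subseteq\mathfrak m^q$. Let $B=A/(y_1^b)$ and let $c$ be the image of $c_{1\mu}$; then $y_2^bc\in\mathfrak m^qB$. Since $\operatorname{gr}A$ is a domain, the initial form of a product is the product of the initial forms, so $\operatorname{in}((y_1^b))=(Y_1^b)$ and $\operatorname{gr}B=\operatorname{gr}(A)/(Y_1^b)$. Powers of the members of a regular sequence form a regular sequence, so $Y_2^b$ is a nonzerodivisor on $\operatorname{gr}B$. If $c\ne0$, it has a finite order $o$ in $B$ and a nonzero initial form $c^*$. The class of $y_2^bc$ in $\mathfrak m^{o+bo_2}B/\mathfrak m^{o+bo_2+1}B$ is $Y_2^bc^*\ne0$, so $y_2^bc$ has order exactly $o+bo_2$, and $o\ge q-bo_2$. In either case $c_{1\mu}\in(y_1^b)+\mathfrak m^{q-bo_2}$. As $\nu\ge j$ on $\mathfrak m^j$,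
\[
\nu(c_{1\mu})\ge\min\bigl(b\nu(y_1),\,q-bo_2\bigr)=b\nu(y_1),
\]
and $\nu(c_{1\mu}g_\mu^q)\ge b\nu(y_1)+q\alpha$.
\end{proof}

\begin{remark}
The bound on $b$ cannot be relaxed in general. Let $A=K[[x,y]]$, $J=(x,y)$, $y_1=x$, $y_2=y$, let $\nu$ be the order and $\alpha=1$. The bound reads $2b\le q$. For $q/2<b\le q$ the element $\psi=(xy)^{q-b}$ satisfies $\psi x^b,\psi y^b\in(x^q,y^q)$ and has order $2q-2b<q$.
\end{remark}

\begin{proposition}\label{prop:estimate}
In the situation of Proposition~\ref{prop:cancel} with (i) and (ii), suppose that $y_1,y_2\in J$ and that $(J,t,n,H)$ has a witness. Then $\nu(t)\ge\frac n{H-\delta}\,\alpha$ with $\delta=1/(o_2+\nu(y_1))\le\frac12$.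
\end{proposition}

\begin{proof}
For $q=p^e$ put $b=\lfloor\delta q\rfloor$ and $a=\lceil(H(q-1)+1-b)/n\rceil$. Then $a\ge1$, because $H(q-1)+1\ge q>b$, and $na+b\ge H(q-1)+1$. By Lemma~\ref{lem:frob}, $t^ay_i^b\in J^{[q]}$ for $i=1,2$. Since $b(o_2+\nu(y_1))\le q$, Proposition~\ref{prop:cancel} with $\psi=t^a$ gives $\nu(t)\ge(q/a)\alpha$. As $q\to\infty$, $b/q\to\delta$ and $a/q\to(H-\delta)/n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:local} when $R$ has characteristic $p$]
By Lemma~\ref{lem:initial}(a) and $\operatorname{ht}I\ge2$ there are $y_1,y_2\in I$ whose initial forms, of degrees $o_1,o_2$, are a regular sequence; $v(y_1)<\infty$ as $y_1\ne0$. Let $g_1,\dots,g_r$ be a minimal system of generators of $I$. A syzygy with a unit entry $z_\mu$ would make $g_\mu$ redundant, so (i) holds with $\nu=v$ and $\alpha=v(I)$. For $t\in I^{(n)}$, Lemma~\ref{lem:witness} provides a witness, and Proposition~\ref{prop:estimate} gives the inequality with $\delta=1/(o_2+v(y_1))$, which does not depend on $n$ or $t$.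
\end{proof}

\section{Equal characteristic zero}\label{sec:char0}

Let $R,I,H,v$ be as in Theorem~\ref{thm:local} with $\mathbb Q\subseteq R$, and let $k=R/\mathfrak m$, $d=\dim R$, $\alpha=v(I)\ge1$. Choose $y_1,y_2\in I$ whose initial forms, of degrees $o_1,o_2$, are a regular sequence, and put $\delta=1/(o_2+v(y_1))$. Fix $n$ and $0\ne t\in I^{(n)}$, and fix a witness for $(I,t,n,H)$ with $\mathfrak a_j=(f_{j1},\dots,f_{jH})$. We build a power series ring in characteristic $p$ in which the hypotheses of Proposition~\ref{prop:estimate} hold with the same numbers $v(t),v(y_1),\alpha,o_2,n,H$.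

The ring $R$ need not be of finite type over a field, so it cannot be reduced modulo $p$ directly. What can be transported is a finite system of polynomial equations together with conditions that depend only on finitely many Taylor coefficients. Conditions (W1) and (W2) are equations. Three things are not yet of this form: the valuation, which we realize as the order along an arc; the syzygy condition (i), which we deduce from values of the generators; and (W3), which we certify by the Buchsbaum--Eisenbud criterion.

\subsection{The valuation as order along an arc}\label{ss:arc}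

Let $\widehat O_v$ be the completion of the valuation ring of $v$, with uniformizer $\pi$. By Cohen's structure theorem $\widehat R=k[[x_1,\dots,x_d]]$ for a coefficient field $k\subseteq\widehat R$. Since $v\ge1$ on $\mathfrak m$, the map $R\to\widehat O_v$ sends $\mathfrak m^j$ into $\pi^j\widehat O_v$ and extends continuously to $\widehat R\to\widehat O_v$.

By Zorn's lemma there is a maximal subfield $K$ of $\widehat O_v$ containing the image of $k$. We claim that $K$ maps onto the residue field. Let $\zeta$ be an element of the residue field outside the image of $K$. If $\zeta$ is transcendental over $K$ and $\tilde\zeta$ is any lift, then every nonzero polynomial in $\tilde\zeta$ over $K$ has nonzero residue and is a unit, so $K(\tilde\zeta)\subseteq\widehat O_v$. If $\zeta$ is algebraic, it is a simple root of its minimal polynomial (characteristic zero), Hensel's lemma lifts it to a root $\tilde\zeta$ of that polynomial, and $K[\tilde\zeta]$ is a field. Both cases contradict maximality. Thus $\widehat O_v=K[[\pi]]$.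

Let $A=K[[x_1,\dots,x_d]]$. The inclusion $\widehat R\to A$ is a local map of regular local rings of the same dimension with $\mathfrak m_{\widehat R}A=\mathfrak m_A$, hence flat; so $A$ is flat over $R$. Let $x_i(\pi)\in\pi K[[\pi]]$ be the image of $x_i$, let $\Phi:A\to K[[\pi]]$ be the substitution $x_i\mapsto x_i(\pi)$, and let $\nu=\operatorname{ord}_\pi\circ\,\Phi$. On $\widehat R$ the map $\Phi$ agrees with $\widehat R\to\widehat O_v$, both being continuous $k$-algebra maps with the same values on the $x_i$. So $\nu$ is a semivaluation on $A$ with $\nu|_R=v$.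

Let $g_1',\dots,g_r'$ generate $I$, with $v(g_1')=\alpha$. For $\mu\ge2$ the quotient $\Phi(g'_\mu)/\Phi(g'_1)$ lies in $K[[\pi]]$; let $\lambda_\mu\in K$ be its constant term. Put $g_1=g_1'$ and $g_\mu=g_\mu'-\lambda_\mu g_1'$. These elements generate $IA$, and $\nu(g_1)=\alpha$, $\nu(g_\mu)\ge\alpha+1$ for $\mu\ge2$. (This is why the residue field of $v$ was put into $A$.) By flatness $s$ is a nonzerodivisor on $A/IA$. Since $\operatorname{gr}A=\operatorname{gr}(R)\otimes_kK$, the initial forms of $y_1,y_2$ in $\operatorname{gr}A$ are still a regular sequence of degrees $o_1,o_2$.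

\subsection{A certificate for a nonzerodivisor}\label{ss:cert}

Let $B$ be a ring, $s\in B$, and $F_\bullet$ a complex of $B$-modules with $F_0=B$, $F_{-1}=0$ and differentials $D_i:F_i\to F_{i-1}$; let $J=\operatorname{im}D_1$. The \emph{cone} of $s$ is the complex $C_\bullet$ with $C_i=F_i\oplus F_{i-1}$ and differentials $E_i(a,b)=(D_ia+sb,\,-D_{i-1}b)$. The relation $E_iE_{i+1}=0$ follows from $D_iD_{i+1}=0$ and $D_{i-1}D_i=0$.

\begin{lemma}\label{lem:cone}
If $H_1(C_\bullet)=0$, then $s$ is a nonzerodivisor on $B/J$. If $H_i(F_\bullet)=0$ for $i\ge1$ and $s$ is a nonzerodivisor on $B/J$, then $H_i(C_\bullet)=0$ for $i\ge1$.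
\end{lemma}

\begin{proof}
Let $H_1(C_\bullet)=0$ and $sb\in J$, say $sb=-D_1a$. Then $E_1(a,b)=0$, so $(a,b)=E_2(a',b')$ and $b=-D_1b'\in J$. Conversely, let $E_i(a,b)=0$ with $i\ge1$, so $D_{i-1}b=0$ and $D_ia=-sb$. We have $b=-D_ib'$ for some $b'$: for $i\ge2$ by exactness of $F_\bullet$, and for $i=1$ because $sb\in J$ forces $b\in J$. Then $D_i(a-sb')=0$, so $a-sb'=D_{i+1}a'$ and $(a,b)=E_{i+1}(a',b')$.
\end{proof}

For a matrix $E$ over a domain $B$, let $I_\beta(E)$ be the ideal of $\beta\times\beta$ minors, with $I_0(E)=B$; the rank of $E$ is the largest $\beta$ with $I_\beta(E)\ne0$. The \emph{Buchsbaum--Eisenbud criterion} says: a bounded complex $C_\bullet$ of finite free modules in degrees $\ge0$ over a Noetherian local domain $B$, with matrices $E_i$ of rank $\beta_i$, has $H_i(C_\bullet)=0$ for all $i\ge1$ if and only if, for all $i\ge1$, $\beta_i+\beta_{i+1}=\operatorname{rank}C_i$ and $I_{\beta_i}(E_i)$ equals $B$ or contains a regular sequence of length $i$.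

Choose a finite free resolution $F_\bullet$ of $A/IA$ with $F_0=A$ and $D_1=(g_1,\dots,g_r)$, and let $C_\bullet$ be the cone of $s$. By Lemma~\ref{lem:cone} and the criterion, the ranks $\beta_i$ of the $E_i$ satisfy $\beta_i+\beta_{i+1}=\operatorname{rank}C_i$ for $i\ge1$. Let $\Sigma$ be the finite set of $i\ge1$ with $I_{\beta_i}(E_i)\ne A$. For $i\in\Sigma$ this ideal has height at least $i$, and Lemma~\ref{lem:initial}(a) gives $w_{i1},\dots,w_{ii}\in I_{\beta_i}(E_i)$ whose initial forms are a regular sequence. The numbers $\operatorname{rank}F_i$, $\beta_i$ and the set $\Sigma$ are fixed from now on.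

\subsection{Models}

Consider the following finite system (E) of polynomial equations with integer coefficients. The unknowns are $t,s,s_j,f_{jl},y_1,y_2,g_\mu,w_{ij}$, the entries of the $D_i$, and one further unknown for each occurrence of the symbol $*$; the matrices $E_i$ are built from the $D_i$ and $s$ as above.
\begin{enumerate}
\item[(E1)] $D_iD_{i+1}=0$ for all $i\ge1$, and $D_1=(g_1,\dots,g_r)$.
\item[(E2)] For $i\in\Sigma$, each $w_{ij}$ equals $\sum*\cdot\Delta$, the sum over the $\beta_i\times\beta_i$ minors $\Delta$ of $E_i$; for $i\notin\Sigma$ with $\beta_i>0$, $1=\sum*\cdot\Delta$.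
\item[(E3)] $y_i=\sum_\mu*\,g_\mu$ and $f_{jl}=\sum_\mu*\,g_\mu$.
\item[(E4)] $s_jg_\mu=\sum_l*\,f_{jl}$, \ $s_jt=\sum_{|\gamma|=n}*\,f_{j1}^{\gamma_1}\cdots f_{jH}^{\gamma_H}$, \ and $s=\sum_j*\,s_j$.
\end{enumerate}
A \emph{model over a field $\kappa$} is a solution of (E) in $A_\kappa=\kappa[[x_1,\dots,x_d]]$ together with an arc $x_i(\pi)\in\pi\kappa[[\pi]]$, with substitution map $\Phi$ and semivaluation $\nu=\operatorname{ord}_\pi\circ\,\Phi$, such that, writing the solution with the names of the unknowns,
\begin{enumerate}
\item[(V)] $\nu(t)$ and $\nu(y_1)$ equal the fixed numbers $v(t)$ and $v(y_1)$, $\nu(g_1)=\alpha$, and $\nu(g_\mu)\ge\alpha+1$ for $\mu\ge2$;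
\item[(G)] the initial forms of $y_1,y_2$ are a regular sequence of degrees $o_1,o_2$, and for $i\in\Sigma$ the initial forms of $w_{i1},\dots,w_{ii}$ are a regular sequence of forms of positive degree.
\end{enumerate}
Subsections~\ref{ss:arc} and~\ref{ss:cert} exhibit a model over $K$.

\begin{lemma}\label{lem:model}
If there is a model over a field $\kappa$ of characteristic $p>0$, then $v(t)\ge\frac n{H-\delta}v(I)$.
\end{lemma}

\begin{proof}
Let $J=(g_1,\dots,g_r)\subseteq A_\kappa$. The semivaluation $\nu$ is at least $1$ on the maximal ideal and $0$ on units; as $\nu(g_\mu)\ge\alpha\ge1$, the ideal $J$ is proper. By (E3) and (E4), $y_1,y_2\in J$, the ideals $(f_{j1},\dots,f_{jH})$ lie in $J$, and (W1), (W2) hold.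

For (W3), form the complexes $F_\bullet$ and $C_\bullet$ over $A_\kappa$, using (E1). By (E2), (G) and Lemma~\ref{lem:initial}(b), each $I_{\beta_i}(E_i)$ with $i\ge1$ is the unit ideal or contains a regular sequence of length $i$. In particular it is nonzero, so $\operatorname{rank}E_i\ge\beta_i$. In a complex over a domain $\operatorname{rank}E_i+\operatorname{rank}E_{i+1}\le\operatorname{rank}C_i=\beta_i+\beta_{i+1}$, so $\operatorname{rank}E_i=\beta_i$ for all $i\ge1$. The criterion gives $H_1(C_\bullet)=0$, and Lemma~\ref{lem:cone} gives (W3).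

For hypothesis (i) of Proposition~\ref{prop:cancel} only $\mu=1$ needs an argument. A syzygy $z$ with $z_1$ a unit would give $\alpha=\nu(z_1g_1)=\nu\bigl(\sum_{\mu\ge2}z_\mu g_\mu\bigr)\ge\alpha+1$, which is absurd. Hypothesis (ii) is part of (G) and (V). Proposition~\ref{prop:estimate} now gives $v(t)=\nu(t)\ge\frac n{H-\delta}\alpha$.
\end{proof}

\subsection{Approximation by algebraic power series}

The coefficients of a power series over $K$ need not lie in a finitely generated subring, but those of an element of the henselization do. Let $A^h\subseteq A$ be the henselization of $K[x]_{(x)}$, where $x=(x_1,\dots,x_d)$. By Artin's approximation theorem \cite[Thm.~1.10]{Artin}, a finite system of polynomial equations over $A^h$ with a solution in $A$ has, for every $c$, a solution in $A^h$ congruent to it modulo $(x)^c$. Apply this to (E) with $c$ larger than $v(t)$, $v(y_1)$, $\alpha+1$ and the orders of $y_1,y_2$ and the $w_{ij}$. Since $\nu\ge c$ on $(x)^c$, condition (V) holds for the new solution; the initial forms in (G) are unchanged. Next, truncate each $x_i(\pi)$ modulo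 $\pi^c$. This changes the image of each monomial in $x$, and hence each $\Phi(f)$, only modulo $\pi^c$, so (V) persists. We now have a model over $K$ with solution in $A^h$ and arc in $\pi K[\pi]$.

\begin{lemma}\label{lem:coeff}
Every $z\in A^h$ lies in $\Lambda[[x]]$ for some finitely generated $\mathbb Z$-subalgebra $\Lambda\subseteq K$.
\end{lemma}

\begin{proof}
The ring $A^h$ is the filtered colimit of standard \'etale neighborhoods $B=(K[x][T]/(P))_G$, where $P$ is monic in $T$ and $P_T=\partial P/\partial T$ is invertible in $B$, equipped with a $K$-rational point $x=0$, $T=\tau\in K$. Thus $P(0,\tau)=0$, $P_T(0,\tau)\ne0$ and $G(0,\tau)\ne0$. Hensel's lemma says that for any ring $\Lambda$, polynomial $P\in\Lambda[[x]][T]$ and $\tau\in\Lambda$ with $P(0,\tau)=0$ and $P_T(0,\tau)$ a unit, there is a unique root of $P$ in $\Lambda[[x]]$ with constant term $\tau$. The map $B\to K[[x]]$ sends $T$ to this root $T(x)$ for the ring $K$, and if $z$ comes from $B$, then $z=N(x,T(x))/G(x,T(x))^m$ for some polynomial $N$ and some $m$. Let $\Lambda$ be generated by the coefficients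 of $P,G,N$ and by $\tau$, $P_T(0,\tau)^{-1}$, $G(0,\tau)^{-1}$. The root of $P$ in $\Lambda[[x]]$ with constant term $\tau$ equals $T(x)$ by uniqueness in $K[[x]]$. The series $G(x,T(x))\in\Lambda[[x]]$ has unit constant term, so it is a unit, and $z\in\Lambda[[x]]$.
\end{proof}

\subsection{Reduction modulo $p$}

By Lemma~\ref{lem:coeff} there is a finitely generated $\mathbb Z$-subalgebra $\Lambda\subseteq K$ such that the solution lies in $\Lambda[[x]]$ and the arc in $\pi\Lambda[\pi]$; then $\Phi$ maps $\Lambda[[x]]$ to $\Lambda[[\pi]]$. We invert finitely many nonzero elements of $\Lambda$ so that (V) and (G) survive reduction to every residue field. The tool is \emph{generic freeness} \cite[Thm.~24.1]{Mat}: if $\Lambda$ is a Noetherian domain and $M$ a finite module over a finitely generated $\Lambda$-algebra, then $M[1/\lambda]$ is free over $\Lambda[1/\lambda]$ for some $0\ne\lambda\in\Lambda$.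

\emph{Condition (V).} Invert the leading coefficients of $\Phi(t),\Phi(y_1),\Phi(g_1)$. Substitution along the arc commutes with reduction of coefficients. After reduction to a residue field of $\Lambda$ the three leading coefficients stay nonzero and vanishing coefficients stay zero, so (V) holds.

\emph{Condition (G).} Let $Y_1,\dots,Y_i\in\Lambda[X_1,\dots,X_d]$ be one of the finitely many sequences of initial forms in (G). It is regular over $K$, hence over $\operatorname{Frac}\Lambda$ by faithful flatness. After inverting an element of $\Lambda$, the modules $M_j=\Lambda[X]/(Y_1,\dots,Y_j)$, $0\le j\le i$, are free over $\Lambda$. Then $M_{j-1}$ embeds in $M_{j-1}\otimes\operatorname{Frac}\Lambda$, on which $Y_j$ is injective, so $0\to M_{j-1}\xrightarrow{Y_j}M_{j-1}\to M_j\to0$ is exact. As $M_j$ is flat, the sequence remains exact after tensoring with a residue field $\kappa$ of $\Lambda$, and $M_i\otimes\kappa\ne0$ because the $Y_j$ have positive degree. So the reduced forms are a regular sequence in $\kappa[X]$. In particular they are nonzero, and so they are the initial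 forms of the reduced power series, with the same degrees.

\emph{A residue field of positive characteristic.} By generic freeness over $\mathbb Z$, the ring $\Lambda[1/m]$ is a nonzero free $\mathbb Z[1/m]$-module for some $m\ge1$. For a prime $p\nmid m$ we get $p\Lambda[1/m]\ne\Lambda[1/m]$, so $p\Lambda\ne\Lambda$. Let $\kappa$ be the residue field of a maximal ideal of $\Lambda$ containing $p$. The equations (E) are preserved by $\Lambda[[x]]\to\kappa[[x]]$, so the reduction is a model over $\kappa$. Lemma~\ref{lem:model} gives the inequality, and $\delta$ was chosen before $n$ and $t$. This proves Theorem~\ref{thm:local} when $\mathbb Q\subseteq R$. \qed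

\section{A flat perfectoid algebra}\label{sec:perfd}

Let $R,I,H,v$ be as in Theorem~\ref{thm:local}, and suppose that $R/\mathfrak m$ has characteristic $p$ and $p\ne0$ in $R$. In characteristic $p$ one may take $q$-th roots in the whole argument: $t^ay^b\in I^{[q]}$ becomes $t^{a/q}y^{b/q}\in IR^{1/q}$, and Kunz's theorem says that $R^{1/q}$ is flat over $R$. In this form the argument asks only for a flat $R$-algebra $S$ in which elements have $q$-th roots, and such an $S$ exists in mixed characteristic. The difficulty is that roots in $S$ are multiplicative but not additive, so the root of the pigeonhole step \eqref{eq:pigeon} is no longer formal. Lemma~\ref{lem:roots} recovers it up to a factor $p^\varepsilon$ with $\varepsilon$ arbitrarily small and modulo an arbitrarily high power of $p$. A valuation does not notice these errors in the limit.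

\subsection{Construction and basic properties}\label{ss:S}

A ring $B$ of characteristic $p$ is \emph{perfect} if $x\mapsto x^p$ is bijective. Its ring of Witt vectors $W(B)$ is functorial in $B$, $p$-torsion free and $p$-adically complete, with $W(B)/p=B$. There is a multiplicative lift $x\mapsto[x]$, and every element is uniquely $\sum_{i\ge0}p^i[c_i]$ with $c_i\in B$.

We recall the following from \cite[\S3]{BMS}. Let $S$ be a ring that is $\varpi$-adically complete for some $\varpi\in S$ with $\varpi^p\mid p$; it is then $p$-adically complete. The \emph{tilt} $S^\flat=\varprojlim_{x\mapsto x^p}S/p$ is a perfect ring, and reduction modulo $p$ is a multiplicative bijection $\varprojlim_{x\mapsto x^p}S\to S^\flat$. Let $x\mapsto x^\sharp$ be the first projection $S^\flat\to S$; it is multiplicative, and $x$ corresponds to the system $((x^{1/p^n})^\sharp)_n$. For finite sums,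
\begin{equation}\label{eq:sharp}
\Bigl(\sum_ix_i\Bigr)^\sharp=\lim_{n\to\infty}\Bigl(\sum_i(x_i^{1/p^n})^\sharp\Bigr)^{p^n}\qquad p\text{-adically}.
\end{equation}
There is a ring map $\theta:W(S^\flat)\to S$ with $\theta([x])=x^\sharp$. The ring $S$ is \emph{perfectoid} if moreover Frobenius on $S/p$ is surjective and $\ker\theta$ is principal. Then $\theta$ is surjective, and an element $\sum p^i[c_i]\in\ker\theta$ with $c_1$ a unit generates $\ker\theta$.

A map $A\to S$ is \emph{$p$-completely faithfully flat} if $\operatorname{Tor}_i^A(S,A/p)=0$ for $i>0$ and $S/p$ is faithfully flat over $A/p$. By \cite{BIM} there is a faithfully flat map $\widehat R\to A_\infty$ with $A_\infty$ perfectoid. By Andr\'e's flatness lemma \cite[Thm.~7.14]{BS} there is a $p$-completely faithfully flat map $A_\infty\to S$ with $S$ perfectoid and such that every monic polynomial over $S$ has a root in $S$. Fix such an $S$.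

\begin{lemma}\label{lem:Sflat}
The ring $S$ is $p$-torsion free and flat over $\widehat R$, and $S/\mathfrak mS\ne0$.
\end{lemma}

\begin{proof}
Write $A=A_\infty$. As $p$ is a nonzero element of the domain $\widehat R$ and $A$ is flat over $\widehat R$, the ring $A$ is $p$-torsion free. Hence $\operatorname{Tor}_1^A(S,A/p)$ is the $p$-torsion of $S$, which therefore vanishes. For an $A/p$-module $M$ we have $S\otimes^{\mathrm L}_AM=S/p\otimes^{\mathrm L}_{A/p}M$, so $\operatorname{Tor}_i^A(S,M)=0$ for $i>0$. Induction on $n$ with $0\to pM\to M\to M/pM\to0$ extends this to modules killed by $p^n$. For such $M$, $\operatorname{Tor}_i^{A/p^n}(S/p^n,M)=\operatorname{Tor}_i^A(S,M)=0$, so $S/p^n$ is flat over $A/p^n$, hence over $\widehat R/p^n$. If $B$ is Noetherian, $\mathfrak b\subseteq B$ an ideal, and $(M_n)$ an inverse system with surjective transition maps and $M_n$ flat over $B/\mathfrak b^n$, then $\varprojlim M_n$ is flat over $B$ \cite[Tag 0912]{Stacks}. So $S=\varprojlim S/p^n$ is flat over $\widehat R$. Finally $\widehat R/p\to A/p\to S/p$ is faithfully flat, so $S/\mathfrak mS\ne0$.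
\end{proof}

Every $x\in S$ has a compatible system of $p$-power roots, since $T^p-x$ always has a root; so $x=(x^\flat)^\sharp$ for some $x^\flat\in S^\flat$. Fix such a choice for every $x$, with $0^\flat=0$. For $e\in\mathbb Z[1/p]_{\ge0}$ put $x^e=((x^\flat)^e)^\sharp$. Then $x^0=1$, $x^1=x$ and $x^{e+e'}=x^ex^{e'}$; in particular $x^e$ divides $x^{e'}$ when $e\le e'$.

\begin{lemma}\label{lem:tilt}
We have $S=W(S^\flat)/(p-[p^\flat])$, and $p^\flat$ is a nonzerodivisor in $S^\flat$.
\end{lemma}

\begin{proof}
The element $p-[p^\flat]$ lies in $\ker\theta$; we compute its coefficient $c_1$. For $p$ odd, $[-1]=-1$, so $p-[p^\flat]=[-p^\flat]+p[1]$ and $c_1=1$. For $p=2$, $-1=\sum_{i\ge0}2^i$ gives $2-[p^\flat]=[p^\flat]+2(1+[p^\flat])+4(\cdots)$, so $c_1=1+p^\flat$. Its components $1+p^{1/2^n}\in S/2$ are units, as $p^{1/2^n}$ is nilpotent in $S/2$, and their inverses form a compatible system; so $c_1$ is a unit.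

Let $p^\flat g=0$. Taking $p^n$-th roots and applying $\sharp$ gives $p^{1/p^n}(g^{1/p^n})^\sharp=0$. Since $p^{1/p^n}$ divides the nonzerodivisor $p$, we get $(g^{1/p^n})^\sharp=0$ for all $n$, so $g=0$.
\end{proof}

\subsection{Valuation rings}

A domain $V$ is a valuation ring if its ideals are totally ordered by inclusion. For every domain $D$ and prime $\mathfrak n$ there is a valuation ring of $\operatorname{Frac}D$ dominating $D_{\mathfrak n}$. A valuation ring $O$ has \emph{rank one} if it has exactly one nonzero prime; then it is given by a real-valued valuation, so that for a nonzero nonunit $\varpi$ every nonzero element divides a power of $\varpi$ and every nonunit has a power divisible by $\varpi$.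

\begin{lemma}\label{lem:rankone}
Let $V$ be a valuation ring, $\varpi\in V$ a nonzero nonunit, $\mathfrak q_1=\sqrt{\varpi V}$ and $\mathfrak q_0=\bigcap_n\varpi^nV$. Then $\mathfrak q_0\subseteq\mathfrak q_1$ are primes, $\mathfrak q_iV_{\mathfrak q_1}=\mathfrak q_i$ for $i=0,1$, and $O=V_{\mathfrak q_1}/\mathfrak q_0$ is a valuation ring of rank one in which $\varpi$ is a nonzero nonunit. If $V$ is perfect, so is $O$.
\end{lemma}

\begin{proof}
The ideal $\mathfrak q_1$ is an intersection of a chain of primes, hence prime. No power $\varpi^m$ lies in $\mathfrak q_0$, since $\varpi^m\in\varpi^{m+1}V$ would make $\varpi$ a unit. If $a,b\notin\mathfrak q_0$, then $a$ and $b$ divide powers of $\varpi$, so $ab$ divides some $\varpi^m$ and $ab\notin\mathfrak q_0$; thus $\mathfrak q_0$ is prime. Let $x\in\mathfrak q_i$ and $s\notin\mathfrak q_1$. Then $s\notin xV$, so $x=sc$ with $c\in V$, and $c\in\mathfrak q_i$ as $s\notin\mathfrak q_i$; hence $x/s\in\mathfrak q_i$. A prime $\mathfrak r\subsetneq\mathfrak q_1$ contains no power of $\varpi$, so $\mathfrak r\subseteq\varpi^nV$ for all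 $n$ and $\mathfrak r\subseteq\mathfrak q_0$. So $O$, a quotient of a valuation ring by a prime, has exactly the two primes coming from $\mathfrak q_0$ and $\mathfrak q_1$. Localizations of perfect rings and their quotients by primes are perfect.
\end{proof}

Ideal membership in $S$ does not pass to $S^\flat$, because $\sharp$ is not additive. Divisibility in a valuation ring of rank one does pass, by the next lemma, and the valuative criterion that follows converts it into integral dependence in $S^\flat$.

\begin{lemma}\label{lem:teich}
Let $O$ be a perfect valuation ring of rank one and characteristic $p$, $\varpi\in O$ a nonzero nonunit, and $T=W(O)/(p-[\varpi])$. If $x,y\in O$ and $[x]\in[y]T$, then $x\in yO$.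
\end{lemma}

\begin{proof}
The ring $T$ is $p$-torsion free: if $pf=(p-[\varpi])g$ in $W(O)$, then $\varpi\bar g=0$ in $O=W(O)/p$, so $g=pg'$ and $f=(p-[\varpi])g'$. Also $T/p=O/\varpi\ne0$, so $T\ne0$ and $p^m\ne0$ in $T$ for all $m$. If $0\ne x\in O$, then $x$ divides some $\varpi^m$, so $[x]$ divides $[\varpi]^m=p^m\ne0$ in $T$, and $[x]\ne0$ in $T$. Now suppose $[x]=[y]a$ in $T$ and $x\notin yO$. Then $x\ne0$ and $y=xc$ with $c$ a nonunit, so $[x](1-[c]a)=0$. Some $c^m$ lies in $\varpi O$, so $([c]a)^m\in pT$. As $W(O)$ is $p$-adically complete, $p$ lies in the Jacobson radical of $T$, so $1-([c]a)^m$ and its divisor $1-[c]a$ are units. Thus $[x]=0$ in $T$, a contradiction.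
\end{proof}

\begin{lemma}\label{lem:valcrit}
Let $B$ be any ring, $J=(j_1,\dots,j_m)$ a finitely generated ideal, and $x\in B$. If $x\in JV$ for every minimal prime $\mathfrak p$ of $B$ and every valuation ring $V\supseteq B/\mathfrak p$ of $\operatorname{Frac}(B/\mathfrak p)$, then $x\in\overline J$.
\end{lemma}

\begin{proof}
The set $U=\{x^n+a_1x^{n-1}+\dots+a_n: n\ge0,\ a_i\in J^i\}$ is multiplicatively closed. Suppose $x\notin\overline J$. Then $0\notin U$, so some prime, and hence some minimal prime $\mathfrak p$, is disjoint from $U$. This says that the image of $x$ in $D=B/\mathfrak p$ is not integral over $JD$; in particular it is nonzero. In $D'=D[j_1/x,\dots,j_m/x]$ the ideal $(j_1/x,\dots,j_m/x)$ is proper: otherwise $1=\sum_{1\le|\gamma|\le n}c_\gamma(j/x)^\gamma$ with $c_\gamma\in D$, and multiplying by $x^n$ gives an equation of integral dependence. Let $V$ dominate the localization of $D'$ at a maximal ideal containing all $j_i/x$. If $x=\sum_iv_ij_i$ with $v_i\in V$, then $1=\sum_iv_i(j_i/x)\in\mathfrak m_V$, which is absurd. So $x\notin JV$.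
\end{proof}

\subsection{Pigeonhole after extracting roots}

In a perfect ring, $u^q\in(w_1,\dots,w_l)^M$ gives $u\in(w_1^{1/q},\dots,w_l^{1/q})^M$, and for $M>lq$ this ideal lies in $(w_1,\dots,w_l)$. Here is the substitute in $S$.

\begin{lemma}\label{lem:roots}
Let $w_1,\dots,w_l\in S$ with $l\ge1$, let $\omega\in S^\flat$ and $u=\omega^\sharp$, let $q$ be a power of $p$ and $M>lq$ an integer. If $u^q\in(w_1,\dots,w_l)^MS$, then $p^\varepsilon u\in(w_1,\dots,w_l)S+p^NS$ for all $\varepsilon\in\mathbb Z[1/p]_{>0}$ and $N\ge1$.
\end{lemma}

\begin{proof}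
We pass to $S^\flat$, where we obtain only integral dependence (Step 1). Extracting roots turns integral dependence into membership at an arbitrarily small cost in the exponents (Step 2). Returning to $S$ by \eqref{eq:sharp} costs another small amount (Step 3). The strict inequality $M/q>l$ pays for both. Fix $\varepsilon$ and $N$, and put $x=(p^\flat)^{\varepsilon q}\omega^q$.

\emph{Step 1: for every integer $N_2\ge1$, $x$ is integral over $J=((w_1^\flat)^M,\dots,(w_l^\flat)^M,(p^\flat)^{N_2})\subseteq S^\flat$.} Let $\mathfrak p$ and $V$ be as in Lemma~\ref{lem:valcrit} for $B=S^\flat$, and denote images in $V$ by the same letters. The field $\operatorname{Frac}(S^\flat/\mathfrak p)$ is perfect, and so is $V$, being integrally closed in it. Elements of a minimal prime are zerodivisors, so $p^\flat\ne0$ in $V$ by Lemma~\ref{lem:tilt}. If $p^\flat$ is a unit of $V$, then $JV=V$. Otherwise take $\mathfrak q_0,\mathfrak q_1,O$ as in Lemma~\ref{lem:rankone} for the element $p^\flat$, write bars for images in $O$, and let $T=W(O)/(p-[\overline{p^\flat}])$. By Lemma~\ref{lem:tilt} the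 map $S^\flat\to O$ induces a ring map $S\to T$ with $g^\sharp\mapsto[\bar g]$ for $g\in S^\flat$. Choose $i$ such that $\overline{w_i^\flat}$ divides all $\overline{w_{i'}^\flat}$ in $O$. The hypothesis maps to $[\bar\omega^q]\in[(\overline{w_i^\flat})^M]\,T$, so $\bar\omega^q\in(\overline{w_i^\flat})^MO$ by Lemma~\ref{lem:teich}. If $\overline{w_i^\flat}=0$, then $\omega^q\in\mathfrak q_0\subseteq(p^\flat)^{N_2}V$, and $x\in JV$. If $\overline{w_i^\flat}\ne0$, then $(w_i^\flat)^M\notin\mathfrak q_0$, so $\mathfrak q_0\subseteq(w_i^\flat)^MV$ and $\omega^q\in(w_i^\flat)^MV_{\mathfrak q_1}$. The factor $(p^\flat)^{\varepsilon q}$ lies in $\mathfrak q_1$ and brings us back from $V_{\mathfrak q_1}$ to $V$: $x\in(w_i^\flat)^M\mathfrak q_1V_{\mathfrak q_1}=(w_i^\flat)^M\mathfrak q_1\subseteq JV$. Lemma~\ref{lem:valcrit} applies.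

\emph{Step 2.} Fix real numbers $\sigma$ with $l<\sigma<M/q$ and $\vartheta>0$ with $(M/q)(1-2\vartheta)>\sigma$. We show that for every integer $N_1\ge1$ there is a finite sum
\begin{equation}\label{eq:step2}
(p^\flat)^\varepsilon\omega=\sum_{i\ge1}A_i+(p^\flat)^{N_1}A_0,\qquad A_i=a_i\,(w^\flat)^{\gamma_i}\ \ (i\ge1),
\end{equation}
with $A_0,a_i\in S^\flat$, $\gamma_i\in\mathbb Z[1/p]_{\ge0}^l$ and $|\gamma_i|\ge\sigma$. Choose $N_2\ge qN_1/\vartheta$. An integral equation of degree $K_0$ for $x$ over $J$ gives $(J,x)^{K_0}=J\,(J,x)^{K_0-1}$, hence $x^m\in J^{m-K_0+1}$ for $m\ge K_0$. Choose $e$ with $p^e\ge K_0$ and $K_0-1<\vartheta p^e$, take $m=p^e$, and extract $qp^e$-th roots, which is additive in $S^\flat$. Then $x^{1/q}=(p^\flat)^\varepsilon\omega$ is a combination of elements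
\[
(p^\flat)^{N_2k_0/(qp^e)}\prod_{i=1}^l(w_i^\flat)^{Mk_i/(qp^e)},\qquad k_0+k_1+\dots+k_l=p^e-K_0+1 .
\]
If $k_0\ge\vartheta p^e$, the exponent of $p^\flat$ is at least $N_2\vartheta/q\ge N_1$. Otherwise $k_1+\dots+k_l>(1-2\vartheta)p^e$, and the total exponent of the $w_i^\flat$ exceeds $(M/q)(1-2\vartheta)>\sigma$. This gives \eqref{eq:step2}.

\emph{Step 3.} Let $\vartheta'=1-l/\sigma>0$ and take $N_1\ge N/\vartheta'$. By \eqref{eq:sharp} and \eqref{eq:step2},
\[
p^\varepsilon u=\lim_n\Bigl(\sum_{i\ge1}(a_i^{1/p^n})^\sharp\,w^{\gamma_i/p^n}+p^{N_1/p^n}(A_0^{1/p^n})^\sharp\Bigr)^{p^n}.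
\]
Expand the $p^n$-th power, and consider a term in which the last summand occurs $k_0$ times. It is divisible by $p^{N_1k_0/p^n}$ and by a monomial in the $w_i$ of total exponent at least $\sigma(1-k_0/p^n)$. If $k_0>\vartheta'p^n$, the exponent of $p$ exceeds $N_1\vartheta'\ge N$. Otherwise the total exponent of the $w_i$ is at least $\sigma(1-\vartheta')=l$, so some $w_i$ has exponent at least $1$ and divides the term. Thus every approximant lies in $(w_1,\dots,w_l)S+p^NS$. This ideal contains $p^NS$, so it is $p$-adically closed and contains the limit.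
\end{proof}

\subsection{Roots of parameters, and the extension of $v$}

The next lemma replaces the cancellation of $y_2^b$ modulo $y_1^b$.

\begin{lemma}\label{lem:regroots}
Let $y_1,\dots,y_d$ be a system of parameters of $\widehat R$, let $\mathcal T\subseteq\{1,\dots,d\}$, $j\notin\mathcal T$, and $e_i\in\mathbb Z[1/p]\cap(0,1]$ for $i\in\mathcal T$. Then $y_j$, and hence its divisor $y_j^e$ for $e\in\mathbb Z[1/p]\cap(0,1]$, is a nonzerodivisor on $S/(y_i^{e_i}:i\in\mathcal T)$.
\end{lemma}

\begin{proof}
We use induction on the number of $i\in\mathcal T$ with $e_i<1$, for all $\mathcal T$ and $j$ at once. If it is zero, the claim holds because $y_1,\dots,y_d$ is a regular sequence in $\widehat R$ in any order and $S$ is flat. Let $e_i<1$ and $\mathfrak b=(y_{i'}^{e_{i'}}:i'\in\mathcal T\setminus\{i\})$. By induction $y_i$, hence $y_i^{1-e_i}$, is a nonzerodivisor on $S/\mathfrak b$. Multiplication by $y_i^{1-e_i}$ defines a map $S/(\mathfrak b,y_i^{e_i})\to S/(\mathfrak b,y_i)$, and it is injective: if $y_i^{1-e_i}f\in\mathfrak b+y_iS$, then $y_i^{1-e_i}(f-y_i^{e_i}g)\in\mathfrak b$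 for some $g$, so $f\in\mathfrak b+y_i^{e_i}S$. By induction $y_j$ is a nonzerodivisor on $S/(\mathfrak b,y_i)$, hence on this submodule.
\end{proof}

\begin{lemma}\label{lem:ext}
There is a semivaluation $\nu$ on $S$ with $\nu|_R=v$. It satisfies $\nu(x^e)=e\,\nu(x)$ for $x\in S$ and $e\in\mathbb Z[1/p]_{>0}$.
\end{lemma}

\begin{proof}
Let $\mathcal V=\widehat O_v$ with uniformizer $\pi$. As $v\ge1$ on $\mathfrak m$, the inclusion $R\to\mathcal V$ extends to $\widehat R\to\mathcal V$. The ring $S'=S\otimes_{\widehat R}\mathcal V$ is flat over $\mathcal V$, and $S'/\pi S'=(S/\mathfrak mS)\otimes_{R/\mathfrak m}\mathcal V/\pi\ne0$ by Lemma~\ref{lem:Sflat}. Choose a prime $\mathfrak P_1\ni\pi$ of $S'$ and, by going down for flat maps, a prime $\mathfrak P_0\subseteq\mathfrak P_1$ with $\mathfrak P_0\cap\mathcal V=0$. In a valuation ring dominating $(S'/\mathfrak P_0)_{\mathfrak P_1}$ the element $\pi$ is a nonzero nonunit. Lemma~\ref{lem:rankone} gives a map from $S'$ to a valuation ring of rank one in which $\pi$ is still a nonzero nonunit. Normalize its real valuation to be $1$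 on $\pi$, and let $\nu$ be the pullback to $S$. A nonzero $f\in R$ is a unit times $\pi^{v(f)}$ in $\mathcal V$, so $\nu(f)=v(f)$. If $e=a/p^n$ with $a\ge1$, then $(x^e)^{p^n}=x^a$ gives $p^n\nu(x^e)=a\,\nu(x)$.
\end{proof}

\section{Mixed characteristic}\label{sec:mixed}

We keep the notation of Section~\ref{sec:perfd} and prove Theorem~\ref{thm:local} in the remaining case. Throughout, $\varepsilon$ ranges over $\mathbb Z[1/p]_{>0}$, and $1\le v(p)<\infty$ because $0\ne p\in\mathfrak m$.

\subsection{The choice of $\delta$}

In Proposition~\ref{prop:cancel} the syzygy entries lay in $\mathfrak m^{[q]}$, and initial forms let us divide by $y_2^b$. After extracting roots they lie in $\mathfrak mS$, and the only division available is Lemma~\ref{lem:regroots}. So we place $\mathfrak mS$, up to $p^\varepsilon$, inside an ideal generated by roots of parameters. Since $\operatorname{ht}I\ge2$, there is a regular sequence $y_1,y_2\in I$; extend it to a system of parameters $y_1,\dots,y_d\in\mathfrak m$ of $R$, which is one of $\widehat R$ as well. Let $q_0$ be a power of $p$ with $\mathfrak m^{q_0}\subseteq(y_1,\dots,y_d)$,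 let $q_1>dq_0$ be a power of $p$, and let $z_i=y_i^{1/q_1}$. For $x\in\mathfrak m$ we have $x^{q_0}\in(y_1,\dots,y_d)S\subseteq(z_1,\dots,z_d)^{q_1}S$. Lemma~\ref{lem:roots} with $\omega=x^\flat$, $l=d$, $q=q_0$, $M=q_1$, $N=q_0$ gives $p^\varepsilon x\in(z_1,\dots,z_d)S+p^{q_0}S$, and $p^{q_0}\in\mathfrak m^{q_0}\subseteq(z_1,\dots,z_d)S$. Hence
\begin{equation}\label{eq:mS}
p^\varepsilon\,\mathfrak mS\subseteq\bigl(y_1^{1/q_1},\dots,y_d^{1/q_1}\bigr)S\qquad\text{for all }\varepsilon .
\end{equation}
Put $\delta=\dfrac1{q_1(1+v(y_1))}\in(0,1)$. Now fix $n$, $0\ne t\in I^{(n)}$, and a witness for $(I,t,n,H)$. For a power $q$ of $p$ with $\delta q\ge1$ set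
\[
b=\lfloor\delta q\rfloor\ge1,\qquad a=\lfloor(Hq-b)/n\rfloor+1\ge1,\qquad\tau=t^{a/q},\qquad\eta_i=y_i^{b/q}\quad(i=1,2),
\]
so that $na+b>Hq$.

\subsection{The analogue of Lemma~\ref{lem:frob}}

\begin{lemma}\label{lem:mixedfrob}
For all $\varepsilon$, all $N\ge1$ and $i=1,2$ we have $p^\varepsilon\tau\eta_i\in IS+p^NS$.
\end{lemma}

\begin{proof}
Fix $j$, and let $\omega=(t^\flat)^{a/q}(y_i^\flat)^{b/q}(s_j^\flat)^{(a+b)/q}$. Then $u=\omega^\sharp=\tau\eta_is_j^{(a+b)/q}$, and $u^q=t^ay_i^bs_j^{a+b}\in\mathfrak a_j^{na+b}S$ by \eqref{eq:wit}. Lemma~\ref{lem:roots}, applied to the $H$ generators of $\mathfrak a_j$ with $M=na+b>Hq$, gives $p^\varepsilon u\in IS+p^NS$. Let $m=\lceil(a+b)/q\rceil$. Multiplying by $s_j^{m-(a+b)/q}$ gives $s_j^mp^\varepsilon\tau\eta_i\in IS+p^NS$ for all $j$ and $N$. By \eqref{eq:wit}, $s'p^\varepsilon\tau\eta_i\in IS+p^NS$ for all $N$, where $s'=s^{Lm}$.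

The element $s'$ is a nonzerodivisor modulo $I$, but perhaps not modulo $(I,p^N)$; we cancel it at the cost of a bounded power of $p$. Let $\overline R=\widehat R/I\widehat R$, on which $s'$ is a nonzerodivisor by (W3) and flatness. By the Artin--Rees lemma there is $k_0$ with $s'\overline R\cap p^N\overline R\subseteq p^{N-k_0}s'\overline R$ for $N\ge k_0$. So $s'f\in p^N\overline R$ implies $f\in p^{N-k_0}\overline R$, that is, $((I,p^N)\widehat R:s')\subseteq(I,p^{N-k_0})\widehat R$. For an ideal $\mathfrak b\subseteq\widehat R$ the injection $s':\widehat R/(\mathfrak b:s')\to\widehat R/\mathfrak b$ stays injective over the flat algebra $S$, so $(\mathfrak bS:s')=(\mathfrak b:s')S$. Hence $p^\varepsilon\tau\eta_i\in IS+p^{N-k_0}S$ for all $N\ge k_0$.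
\end{proof}

\subsection{Cancellation and conclusion}

Let $g_1,\dots,g_r\in I$ lift a basis of $I/\mathfrak mI=I\widehat R/\mathfrak mI\widehat R$. We must treat $p^N$ as an additional generator, and we choose $N$ so large that it neither disturbs the syzygy condition nor matters for the valuation. By Artin--Rees there is $N$ with $I\widehat R\cap p^N\widehat R\subseteq\mathfrak mI\widehat R$; enlarge it so that $Nv(p)\ge v(y_1)+v(I)$. This $N$ does not depend on $q$ or $\varepsilon$. If $\sum_\mu z_\mu'g_\mu+z_0'p^N=0$ in $\widehat R$, then $\sum_\mu z'_\mu g_\mu\in\mathfrak mI\widehat R$, so $z'_\mu\in\mathfrak m\widehat R$ for $1\le\mu\le r$. Since $S$ is flat over $\widehat R$, the syzygies of $g_1,\dots,g_r,p^N$ over $S$ are generated by those over $\widehat R$, so their first $r$ entries lie in $\mathfrak mS$.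

By Lemma~\ref{lem:mixedfrob} write
\begin{equation}\label{eq:expr}
p^\varepsilon\tau\eta_i=\sum_{\mu=1}^rc_{i\mu}g_\mu+c_{i0}p^N\qquad(c_{i\mu}\in S,\ i=1,2).
\end{equation}
Then $\sum_{\mu\ge1}(\eta_2c_{1\mu}-\eta_1c_{2\mu})g_\mu+(\eta_2c_{10}-\eta_1c_{20})p^N=0$, so $\eta_2c_{1\mu}-\eta_1c_{2\mu}\in\mathfrak mS$ for $\mu\ge1$. By \eqref{eq:mS},
\[
y_2^{b/q}\,p^\varepsilon c_{1\mu}\in\bigl(y_1^{b/q},\,y_1^{1/q_1},\,y_2^{1/q_1},\,y_3^{1/q_1},\dots,y_d^{1/q_1}\bigr)S .
\]
Here $0<b/q\le\delta<1/q_1$. So $y_1^{1/q_1}$ is a multiple of $y_1^{b/q}$, and $y_2^{1/q_1}=y_2^{b/q}y_2^{1/q_1-b/q}$. With $\mathfrak b=(y_1^{b/q},y_3^{1/q_1},\dots,y_d^{1/q_1})S$ we get $y_2^{b/q}\bigl(p^\varepsilon c_{1\mu}-y_2^{1/q_1-b/q}g\bigr)\in\mathfrak b$ for some $g\in S$. By Lemma~\ref{lem:regroots}, $y_2^{b/q}$ is a nonzerodivisor on $S/\mathfrak b$, so $p^\varepsilon c_{1\mu}\in\mathfrak b+y_2^{1/q_1-b/q}S$. The choice of $\delta$ gives $\frac bqv(y_1)\le\frac1{q_1}-\frac bq$, and $v(y_i)\ge1$ for all $i$. With $\nu$ from Lemma~\ref{lem:ext},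
\[
\nu(p^\varepsilon c_{1\mu})\ge\min\Bigl\{\tfrac bqv(y_1),\ \bigl(\tfrac1{q_1}-\tfrac bq\bigr)v(y_2),\ \tfrac1{q_1}v(y_i)\ (i\ge3)\Bigr\}=\tfrac bqv(y_1).
\]
Multiply \eqref{eq:expr} for $i=1$ by $p^\varepsilon$ and apply $\nu$. The terms $p^\varepsilon c_{1\mu}g_\mu$ have value at least $\frac bqv(y_1)+v(I)$, and the last term has value at least $Nv(p)\ge v(y_1)+v(I)$. Therefore
\[
2\varepsilon\,v(p)+\tfrac aq\,v(t)+\tfrac bq\,v(y_1)\ \ge\ \tfrac bq\,v(y_1)+v(I).
\]
Letting $\varepsilon\to0$ gives $\frac aqv(t)\ge v(I)$. Letting $q\to\infty$, we have $b/q\to\delta$ and $a/q\to(H-\delta)/n$, so $v(t)\ge\frac n{H-\delta}v(I)$, with $\delta$ independent of $n$ and $t$.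

This completes the proof of Theorem~\ref{thm:local} in all three cases, and with Section~\ref{sec:reduction} the proof of Theorem~\ref{thm:main}. \qed

\begin{thebibliography}{99}

\bibitem{Artin} Artin, Publ. IH\'ES \textbf{36} (1969).

\bibitem{BIM} Bhatt, Iyengar and Ma, \emph{Regular rings and perfect(oid) algebras}, Comm. Algebra \textbf{47} (2019).

\bibitem{BMS} Bhatt, Morrow and Scholze, \emph{Integral $p$-adic Hodge theory}.

\bibitem{BS} Bhatt and Scholze, \emph{Prisms and prismatic cohomology}, Ann. of Math. \textbf{196} (2022).

\bibitem{BH} Bruns and Herzog, Lemma~1.5.10.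

\bibitem{HS} Huneke and Swanson, \emph{Integral Closure of Ideals, Rings, and Modules}.

\bibitem{LS} Lipman and Sathaye, Michigan Math. J. \textbf{28} (1981).

\bibitem{Mat} Matsumura, \emph{Commutative Ring Theory}.

\bibitem{Stacks} \emph{Stacks Project}.

\bibitem{SP} \emph{Symbolic Powers and the Containment Problem}, \texttt{https://github.com/eloisagrifo/eloisagrifo.github.io}.

\end{thebibliography}
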